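# A reflexive space with a single spreading model that is neither $c_0$ nor $\ell_p$

## 1. The space $\ell_q$ has exactly one spreading model

All scalars are real. We write $c_{00}$ for the finitely supported sequences. For finitely supported $u,v$, the notation $u<v$ means $\max\operatorname{supp}u<\min\operatorname{supp}v$. A **block sequence** is a sequence $x_1<x_2<\cdots$ of nonzero finitely supported vectors. A sequence is **basic** if it is a basis of its closed span. "Normalized" means that all vectors have norm one.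

Fix $1<q<\infty$. If $u_1<u_2<\cdots$ are normalized blocks in $\ell_q$, then $\|\sum a_ju_j\|_q^q=\sum|a_j|^q$, so the blocks span $\ell_q$ isometrically. This suggests that every normalized basic sequence in $\ell_q$ looks like the unit vector basis of $\ell_q$ if one looks far out. The notion that makes this precise is the following.

**Spreading models.** Ramsey theory gives this fact, which we take as known. Let $(y_i)$ be a normalized basic sequence in a Banach space $X$ and let $\varepsilon_n\downarrow0$. Then there are a subsequence $(x_i)$ of $(y_i)$ and a normalized basic sequence $(\tilde x_i)$ in some Banach space $\tilde X$ such that for all $n$, all $(a_i)\in[-1,1]^n$ and all $n\le k_1<\dots<k_n$,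
$$\left|\,\Big\|\sum_{i=1}^n a_i\tilde x_i\Big\|-\Big\|\sum_{i=1}^n a_ix_{k_i}\Big\|\,\right|<\varepsilon_n .\tag{1}$$
We call $(\tilde x_i)$ the **spreading model** of $(x_i)$, and say that $(x_i)$ generates it.

Fix $a\in[-1,1]^n$. For $m\ge n$, pad $a$ with zeros to length $m$ and apply (1) with $m$ in place of $n$: the error is below $\varepsilon_m$ as soon as $k_1\ge m$. With homogeneity, for all $a\in\mathbb R^n$,
$$\Big\|\sum_{i\le n}a_i\tilde x_i\Big\|=\lim_{k_1\to\infty,\;k_1<\dots<k_n}\Big\|\sum_{i\le n}a_ix_{k_i}\Big\| .\tag{2}$$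
Three consequences will be used freely. A subsequence of $(x_i)$ generates the same spreading model. If $\|x_i-u_i\|\to0$, then (2) holds with $u_{k_i}$ in place of $x_{k_i}$. Finally $(\tilde x_i)$ is **isometrically spreading**: for $m_1<\dots<m_n$ we have $\|\sum a_i\tilde x_{m_i}\|=\|\sum a_i\tilde x_i\|$, since by (2) both sides are the same limit.

**Order and equivalence.** We say that $(\tilde x_i)$ dominates $(\tilde y_i)$ if for some $K<\infty$ we have $K\|\sum a_i\tilde x_i\|\ge\|\sum a_i\tilde y_i\|$ for all scalars. Two sequences are equivalent if each dominates the other. $SP(X)$ is the set of spreading models of $X$ up to equivalence. $X$ *admits a $c_0$ (or $\ell_p$) spreading model* if some element of $SP(X)$ is equivalent to the unit vector basis of $c_0$ (or $\ell_p$, $1\le p<\infty$).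

**Lemma 1.1 (gliding hump).** Let $X$ have a basis $(e_i)$ and let $(x_i)$ be normalized and weakly null in $X$. Then there are a subsequence $(x_{i_r})$ and a normalized block sequence $(u_r)$ of $(e_i)$ with $\|x_{i_r}-u_r\|\le2^{-r}$.

*Proof.* Let $P_p$ be the projection onto the first $p$ coordinates and $p_0=0$. Given $p_{r-1}$ and $i_{r-1}$, each coordinate of $x_i$ tends to $0$, so $\|P_{p_{r-1}}x_i\|\to0$. Choose $i_r>i_{r-1}$ with $\|P_{p_{r-1}}x_{i_r}\|\le2^{-r-3}$, then $p_r>p_{r-1}$ with $\|x_{i_r}-P_{p_r}x_{i_r}\|\le2^{-r-3}$. Put $w_r=(P_{p_r}-P_{p_{r-1}})x_{i_r}$. Then $\|x_{i_r}-w_r\|\le2^{-r-2}$, so $\big|\|w_r\|-1\big|\le2^{-r-2}$, and $u_r=w_r/\|w_r\|$ satisfies $\|x_{i_r}-u_r\|\le2^{-r-1}$. $\square$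

We isolate what has to be known about block sequences.

**Proposition 1.2 (two estimates suffice).** Let $X$ be reflexive with a normalized basis $(e_i)$, and let $\|\cdot\|_E$ be a norm on $c_{00}$. Suppose:

* **(U)** there is $K$ such that for every $N$ there is $R(N)$ with $\|\sum_{j\le N}a_ju_j\|\le K\|a\|_E$ for all $a\in\mathbb R^N$ and all normalized blocks $u_1<\dots<u_N$ with $\min\operatorname{supp}u_1\ge R(N)$;
* **(L)** every normalized block sequence has a subsequence $(u_{j_r})$ such that, for some $\delta>0$, $\|\sum a_ru_{j_r}\|\ge\delta\|a\|_E$ for all $a\in c_{00}$.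

Then every spreading model of $X$ is equivalent to the unit vector basis of $(c_{00},\|\cdot\|_E)$, and $SP(X)$ has exactly one element.

*Proof.* Let a normalized basic sequence $(x_i)$ generate $(\tilde x_i)$. Its closed span $Y$ is reflexive, and by James' theorem a basis of a reflexive space is shrinking: for $y^*\in Y^*$, the norm of $y^*$ restricted to the closed span of $(x_j)_{j\ge i}$ tends to $0$ as $i\to\infty$. Hence $y^*(x_i)\to0$, so $(x_i)$ is weakly null. By Lemma 1.1 and (L), after passing to a subsequence and reindexing there is a normalized block sequence $(u_i)$ with $\|x_i-u_i\|\to0$ and $\|\sum a_iu_i\|\ge\delta\|a\|_E$ for all $a$. For $a\in\mathbb R^n$, (2) gives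
$$\Big\|\sum_{l\le n}a_l\tilde x_l\Big\|=\lim_{k_1\to\infty}\Big\|\sum_{l\le n}a_lu_{k_l}\Big\| ,$$
and the limit is at least $\delta\|a\|_E$; by (U) it is at most $K\|a\|_E$, because $\min\operatorname{supp}u_{k_1}\ge R(n)$ for large $k_1$. Finally $SP(X)\ne\emptyset$, because $(e_i)$ has a subsequence that generates a spreading model. $\square$

**Corollary 1.3.** For $1<q<\infty$, $SP(\ell_q)$ has exactly one element, the unit vector basis of $\ell_q$.

*Proof.* $\ell_q$ is reflexive, and (U), (L) hold with $\|\cdot\|_E=\|\cdot\|_q$ and $K=\delta=R(N)=1$. $\square$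

**Example 1.4.** Let $X=\ell_p\oplus_\infty\ell_r$ with $1<p<r<\infty$. As above, a normalized basic sequence $(x_i)=((v_i,w_i))$ that generates a spreading model is weakly null. Pass to a subsequence with $\|v_i\|\to\alpha$, $\|w_i\|\to\beta$; then $\max(\alpha,\beta)=1$. If $\alpha>0$, apply Lemma 1.1 to $v_i/\|v_i\|$; in every case a subsequence satisfies $\lim\|\sum a_iv_{k_i}\|=\alpha\|a\|_p$, and similarly for $w_i$. So the spreading model has norm $\max(\alpha\|a\|_p,\beta\|a\|_r)$. As $\|a\|_r\le\|a\|_p$, it is equivalent to $\ell_p$ if $\alpha>0$ and to $\ell_r$ if $\alpha=0$. Both cases occur, so $SP(X)$ has two elements.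

In these examples there are few spreading models and an $\ell_p$ is among them. The paper "On Banach Spaces With Few Spreading Models" is the source of the following question: *must an infinite-dimensional $X$ with few spreading models (for instance, finitely or countably many) admit a $c_0$ or $\ell_p$ spreading model?* We shall see that the answer is no, already with exactly one spreading model. By Proposition 1.2 it is enough to replace $\|\cdot\|_q$ by a norm $\|\cdot\|_E$ not equivalent to any $\ell_p$ or $c_0$ norm and to find a reflexive space with (U) and (L). What changes when $\ell_q$ is no longer available?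

## 2. Orlicz norms: flat blocks forget the Orlicz function

We use two families of functions on $[0,1]$, both with value $0$ at $0$:

* $M_\infty(t)=e^{2-2/t}$;
* $M_{q,\alpha}(t)=t^q(1+\ln\frac1t)^\alpha$, where $1<q<\infty$ and $0<\alpha\le\min\{1,\frac{q-1}2\}$.

To $M_\infty$ we attach $q=\infty$. Only these properties of $M$ are used in the construction below.

* **(A1)** $M:[0,1]\to[0,1]$ is continuous and convex, $M(0)=0$, $M(1)=1$, $M>0$ on $(0,1]$, and $M(t)/t\to0$ as $t\to0$.
* **(A2)** $M(st)\le M(s)M(t)$ for $s,t\in[0,1]$.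
* **(A3)** *Either* for some $q\in(1,\infty)$: $M(t)/t^q$ is nonincreasing on $(0,1]$, and for each $\tau\in(0,1)$ there is $\eta\in(0,1]$ with $M(at)\le2a^qM(t)$ for $a\in[\tau,1]$, $t\in(0,\eta]$. *Or* ($q=\infty$): $\lim_{t\to0}M(t/2)/M(t)=0$.

**Verification for $M_\infty$.** Here $M'=2t^{-2}M$ and $M''=M(4t^{-4}-4t^{-3})\ge0$ on $(0,1]$; the rest of (A1) is clear. Taking logarithms, (A2) reads $2-\frac2{st}\le4-\frac2s-\frac2t$, that is, $2(\frac1s-1)(\frac1t-1)\ge0$. Finally $M(t/2)/M(t)=e^{-2/t}\to0$.

**Verification for $M_{q,\alpha}$.** Put $u=1+\ln\frac1t\ge1$, so $u'=-1/t$. Then $M'=t^{q-1}u^{\alpha-1}(qu-\alpha)>0$ and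
$$M''=t^{q-2}u^{\alpha-2}\big[q(q-1)u^2-\alpha(2q-1)u-\alpha(1-\alpha)\big].$$
As $u\ge1$ and $0<\alpha\le1$, we have $\alpha(2q-1)u+\alpha(1-\alpha)\le2q\alpha u^2$, so $M''\ge t^{q-2}u^\alpha[q(q-1)-2q\alpha]\ge0$ because $\alpha\le\frac{q-1}2$. Moreover $M(t)/t=t^{q-1}u^\alpha\to0$. (A2) follows from $1+x+y\le(1+x)(1+y)$ with $x=\ln\frac1s$, $y=\ln\frac1t$. For (A3): $M(t)/t^q=u^\alpha$ is nonincreasing in $t$, and
$$\frac{M(at)}{M(t)}=a^q\Big(1+\frac{\ln(1/a)}{1+\ln(1/t)}\Big)^\alpha .$$
If $a\ge\tau$ and $t\le\eta:=\tau$, the fraction is at most $1$ and the ratio is at most $2^\alpha a^q\le2a^q$.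

**The norm.** For $a\in c_{00}$ put
$$\|a\|_M=\inf\Big\{\lambda>0:\ |a_i|\le\lambda\ \text{for all }i,\ \sum_iM(|a_i|/\lambda)\le1\Big\},$$
and let $E_M$ be the completion of $(c_{00},\|\cdot\|_M)$. By continuity of $M$, $\|a\|_M\le1$ if and only if $|a_i|\le1$ for all $i$ and $\sum M(|a_i|)\le1$. This set is convex since $M$ is convex and increasing, so $\|\cdot\|_M$ is a norm. It is 1-unconditional (unchanged by changes of signs, monotone in $|a_i|$) and 1-symmetric (unchanged by permutations), with $\|e_i\|_M=1$ and $\|a\|_\infty\le\|a\|_M$. For $M(t)=t^q$ it is the $\ell_q$ norm.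

Put $\varphi(n)=\|\sum_{i\le n}e_i\|_M$, the **fundamental function**. $M$ is strictly increasing, and $\varphi(n)$ is the least $\lambda$ with $nM(1/\lambda)\le1$, so
$$nM(1/\varphi(n))=1,\qquad \varphi(n)=\frac1{M^{-1}(1/n)}\to\infty,\qquad \frac n{\varphi(n)}=\frac t{M(t)}\Big|_{t=1/\varphi(n)}\to\infty .\tag{3}$$
For $M_\infty$ this gives $\varphi(n)=1+\frac12\ln n$. For $M_{q,\alpha}$ it gives $\varphi(n)^q=n(1+\ln\varphi(n))^\alpha$, hence $n^{1/q}\le\varphi(n)\le n^{1/q}(1+\ln n)^{\alpha/q}$, because $\varphi(n)\le n$. So $\varphi$ has exponent $1/q$.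

**$E_M$ is neither $c_0$ nor $\ell_p$.** If its unit vector basis were equivalent to that of $\ell_p$ (of $c_0$), then $\varphi(n)/n^{1/p}$ (respectively $\varphi(n)$) would be bounded above and away from $0$. By (3), $\varphi$ is unbounded, which excludes $c_0$. For $M_\infty$, $\varphi(n)=1+\frac12\ln n$ excludes every $\ell_p$. For $M_{q,\alpha}$, suppose $\varphi(n)/n^{1/p}$ is bounded above and away from $0$. Then $1+\ln\varphi(n)$ is comparable to $1+\ln n$, so $n^{q/p}$ is comparable to $n(1+\ln n)^\alpha$. This is impossible for $p=q$ since $\alpha>0$, and for $p\ne q$ since a nontrivial power of $n$ is not comparable to a power of $1+\ln n$.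

**Duality.** For $b\in c_{00}$ let $\|b\|_*=\sup\{|\sum b_ia_i|:\|a\|_M\le1\}$. Then $\|b\|_\infty\le\|b\|_*$ (test on $e_i$), and restricting $b$ to a subset does not increase $\|b\|_*$. For $a\in c_{00}$, the Hahn–Banach theorem on the finite-dimensional space of vectors supported in $\operatorname{supp}a$, together with 1-unconditionality, gives
$$\|a\|_M=\max\{\langle b,a\rangle:\ \|b\|_*\le1,\ \operatorname{supp}b\subset\operatorname{supp}a\}.\tag{4}$$
A maximizing $b$ has $a_ib_i\ge0$ for all $i$, since otherwise a change of sign would increase $\langle b,a\rangle$. For a set $A$ with $n$ elements,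
$$\|1_A\|_*=n/\varphi(n).\tag{5}$$
Here "$\ge$" comes from testing on $1_A/\varphi(n)$. For "$\le$": if $\|a\|_M\le1$ and $\operatorname{supp}a\subset A$, averaging $a$ over the cyclic permutations of $A$ gives $\frac1n(\sum a_i)1_A$, of norm at most $1$, so $|\sum a_i|\le n/\varphi(n)$.

**First attempt: $X=E_M$.** Condition (U) holds with $\|\cdot\|_E=\|\cdot\|_M$ and $K=1$: if $\|a\|_M\le1$ and $c^1<\dots<c^N$ have $\|c^j\|_M\le1$, then by (A2)
$$\sum_{j,i}M(|a_jc^j_i|)\le\sum_jM(|a_j|)\sum_iM(|c^j_i|)\le1 .$$
Condition (L) fails. Let $A_1<A_2<\cdots$ be finite sets with $n_j=|A_j|\to\infty$, and let $x_j=\varphi(n_j)^{-1}1_{A_j}$, a normalized block sequence. Let $\rho(a)=\|a\|_{\ell_q}$, with $\rho=\|\cdot\|_\infty$ if $q=\infty$. *Claim:* $\|\sum_{l\le N}a_lx_{k_l}\|_M\to\rho(a)$ as $k_1\to\infty$. For $0<t\le1$ let $\psi_n(t)=nM(t/\varphi(n))=M(t/\varphi(n))/M(1/\varphi(n))$. Then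
$$\psi_n(t)=t^q\Big(1+\frac{\ln(1/t)}{1+\ln\varphi(n)}\Big)^\alpha\to t^q\quad(M_{q,\alpha}),\qquad \psi_n(t)=e^{-2\varphi(n)(1/t-1)}\to0\ \text{ for }t<1\quad(M_\infty).$$
Let $a\ne0$. If $\lambda>\rho(a)$, then each $|a_l|/\lambda<1$, and $\sum_{l:\,a_l\ne0}\psi_{n_{k_l}}(|a_l|/\lambda)$ tends to $\rho(a)^q/\lambda^q<1$, respectively to $0$; so the norm is at most $\lambda$ for large $k_1$. Conversely, if $\lambda$ is the norm, then $\lambda\ge\max|a_l|$ by 1-unconditionality, which is the claim's lower bound for $M_\infty$; for $M_{q,\alpha}$ we have $1\ge\sum\psi_{n_{k_l}}(|a_l|/\lambda)\ge\sum(|a_l|/\lambda)^q$, so $\lambda\ge\rho(a)$.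

So $E_M$ has, besides $E_M$ itself (generated by $(e_i)$), a spreading model isometric to the basis of $\ell_q$ (or $c_0$). The failure is precise: a sum of $N$ flat vectors far out has norm close to $N^{1/q}$ (or $1$), which is too small by the unbounded factor $\varphi(N)/N^{1/q}$ (or $\varphi(N)$).

## 3. Norming functionals without restriction overshoot

We try to force (L). If $f_r$ norms a block $x_r$ up to a constant, every combination $\sum b_rf_r$ with $\|b\|_*\le1$ should be bounded on the unit ball. Let $V_0=\{\pm e_i^*\}$, let $V_{k+1}$ consist of $V_k$ and all $\frac12\sum_{l\le d}b_lf_l$ with $f_1<\dots<f_d$ in $V_k$ and $\|b\|_*\le1$, let $V=\bigcup V_k$, and let $\|x\|_V=\sup_{f\in V}|f(x)|$. As $|f(e_i)|\le1$ for $f\in V$, this is a norm on $c_{00}$. By induction on $k$, restrictions of elements of $V$ to subsets are in $V$ or zero, and $V=-V$. So for normalized blocks $x_r$ there are $f_r\in V$ supported in $\operatorname{supp}x_r$ with $f_r(x_r)\ge\frac12$. With $b$ norming $a$ as in (4), $\frac12\sum b_rf_r\in V$ gives $\|\sum a_rx_r\|_V\ge\frac14\|a\|_M$.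 So (L) holds.

Now (U) fails, already for the basis. Let $A_1<\dots<A_n$ have $n$ elements each. By (5), $f_l=\frac12\frac{\varphi(n)}n\sum_{i\in A_l}e_i^*$ is in $V$, and so is $f=\frac12\sum_{l\le n}\frac{\varphi(n)}nf_l$. On the sum $y$ of the $n^2$ basis vectors in $\bigcup A_l$,
$$f(y)=\tfrac12\cdot\varphi(n)\cdot\tfrac12\varphi(n)=\tfrac14\varphi(n)^2 ,$$
while (U) would require $\|y\|_V\le K\varphi(n^2)$ far out. But $\varphi(n)^2/\varphi(n^2)$ is unbounded: for $M_\infty$ it equals $(1+\frac12\ln n)^2/(1+\ln n)$, and for $M_{q,\alpha}$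
$$\Big(\frac{\varphi(n)^2}{\varphi(n^2)}\Big)^q=\frac{(1+\ln\varphi(n))^{2\alpha}}{(1+\ln\varphi(n^2))^\alpha}\ge\frac{(1+\frac1q\ln n)^{2\alpha}}{(1+2\ln n)^\alpha}\to\infty .$$

We therefore want fewer functionals. Condition (U) only concerns $N$ vectors beyond a point $R(N)$ of our choice, and (L) only concerns subsequences of our choice. The harmful functionals above combine flat functionals $f_l$ whose coefficients are not small compared with $1/\min A_1$ once $A_1$ is far out. So we shall permit a functional in second or later place only if its coefficients are very small compared with the position of its predecessor. By Section 2, flat objects act on a fixed number of vectors like $\ell_q$ rather than like $E_M$. This defect of $E_M$ will be what saves the upper estimate.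

## 4. Functionals with a size, and the space $X_M$

**Theorem A.** Let $M$ be $M_\infty$ or one of the $M_{q,\alpha}$. There is an infinite-dimensional reflexive Banach space $X_M$ with a 1-unconditional basis such that every spreading model of $X_M$ is equivalent to the unit vector basis of $E_M$. So $SP(X_M)$ has exactly one element, and it is equivalent neither to $c_0$ nor to any $\ell_p$, $1\le p<\infty$.

Thus the answer to the question is no, for reflexive spaces with an unconditional basis and with "countable" replaced by "one element". In view of the fundamental functions computed above, counterexamples exist near $\ell_q$ for every $q\in(1,\infty)$ and near $c_0$.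

**Definition.** We define sets $W_0\subset W_1\subset\cdots$ of pairs $(f,s)$, where $f\in c_{00}\setminus\{0\}$ is a functional and $s\in[1,\infty]$ is its *size*. Let $W_0=\{(\pm e_i^*,\infty):i\in\mathbb N\}$. A finite or infinite sequence of pairs $(f_l,s_l)$ from $\bigcup_kW_k$ is **VFG** (very fast growing) if $f_1<f_2<\cdots$ and $s_l>\max\operatorname{supp}f_{l-1}$ for $l\ge2$. The set $W_{k+1}$ consists of $W_k$ and all *composite* pairs
$$\Big(\tfrac12\sum_{l=1}^db_lf_l,\ \frac1{\max_l|b_l|}\Big),\qquad(f_l,s_l)_{l\le d}\text{ VFG in }W_k,\quad b_l\ne0,\quad\|(b_l)\|_*\le1 .$$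
Let $W=\bigcup_kW_k$, let $\|x\|=\sup\{|f(x)|:(f,s)\in W\}$ on $c_{00}$, and let $X=X_M$ be the completion.

Sizes are at least $1$ because $\|b\|_\infty\le\|b\|_*\le1$. The same $f$ may occur with several sizes. Since the norm is symmetric, it does not matter how the coefficients are indexed.

**Example 4.1.** All sequences $(e_{i_l}^*,\infty)$ with $i_1<i_2<\cdots$ are VFG. So $W_1$ contains all $\frac12\sum b_le_{i_l}^*$ with $\|b\|_*\le1$, and $\|x\|\ge\max\{\|x\|_\infty,\frac12\|x\|_M\}$. For $|A|=n$, by (5), $W_1$ contains $\frac{\varphi(n)}{2n}\sum_{i\in A}e_i^*$ with size $n/\varphi(n)$: long flat functionals have large size. For $M_\infty$ the size is about $8.0$ for $n=20$ and about $11.1$ for $n=30$. Hence, if $A>10$, this functional may follow $(e_{10}^*,\infty)$ in a VFG sequence for $n=30$, but with this size not for $n=20$. The combination that destroyed (U) in Section 3 is not VFG with these sizes when $\min A_1\ge n\ge2$, since $n/\varphi(n)\le n\le\max A_1$.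

**Lemma 4.2.**

1. Subsequences of VFG sequences are VFG.
2. If $(f,s)\in W_k$, $A\subset\mathbb N$ and $f|_A\ne0$, then $(f|_A,s')\in W_k$ for some $s'\ge s$.
3. $W$ is invariant under changes of signs of coordinates. $(e_i)$ is a normalized 1-unconditional basis of $X$, and $\|x\|_\infty\le\|x\|$.
4. If $(f_l,s_l)_{l\le d}$ is VFG, then $\|(f_l(x))_{l\le d}\|_M\le2\|x\|$.

*Proof.* (1) If $l<l'$ are consecutive indices of the subsequence, then $s_{l'}>\max\operatorname{supp}f_{l'-1}\ge\max\operatorname{supp}f_l$.

(2) Induct on $k$. For $k=0$, $f|_A=f$. Let $f=\frac12\sum b_lf_l$ be composite over $W_k$ and let $\Lambda=\{l:f_l|_A\ne0\}$, which is nonempty. By induction $(f_l|_A,s_l')\in W_k$ with $s_l'\ge s_l$ for $l\in\Lambda$. By (1), $(f_l,s_l)_{l\in\Lambda}$ is VFG; supports shrink and sizes do not decrease, so $(f_l|_A,s'_l)_{l\in\Lambda}$ is VFG. Also $\|(b_l)_{l\in\Lambda}\|_*\le1$. Hence $f|_A=\frac12\sum_{l\in\Lambda}b_lf_l|_A$ belongs to $W_{k+1}$ with size $1/\max_\Lambda|b_l|\ge s$.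

(3) Changes of signs preserve supports, so invariance follows by induction on $k$; hence $\|\cdot\|$ is invariant under changes of signs. By induction $|f(e_i)|\le1$ for all $(f,s)\in W$, since at most one $f_l$ in a composite has $i$ in its support. So $\|\cdot\|$ is finite and $\|e_i\|\le1$, and the functionals $e_i^*$ give $\|x\|_\infty\le\|x\|$ and $\|e_i\|=1$.

(4) Let $\|b\|_*\le1$. Drop the indices with $b_l=0$; if any index remains, (1) shows that $\frac12\sum b_lf_l$ is a functional in $W$ (finitely many pairs lie in a common $W_k$). So $|\sum b_lf_l(x)|\le2\|x\|$. Take the supremum over $b$ and use (4) of Section 2. $\square$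

## 5. Four inequalities for the Orlicz norm

These are the only places where (A2) and (A3) enter. Recall $\rho=\|\cdot\|_{\ell_q}$.

**Lemma 5.1 (few large coordinates).** For $\eta>0$ there is $n(\eta)\in\mathbb N$ such that $\|b\|_*\le1$ implies $\#\{l:|b_l|>\eta\}\le n(\eta)$.

*Proof.* If $k\ge1$ coordinates satisfy $|b_l|>\eta$, test $b$ on $\varphi(k)^{-1}$ times the vector of their signs. This gives $\eta k\le\varphi(k)$. As $k/\varphi(k)\to\infty$, only finitely many $k$ are possible. $\square$

**Lemma 5.2 (blocks stay below $E_M$).** If $c^1,\dots,c^N$ are disjointly supported with $\|c^j\|_M\le1$, then $\|\sum a_jc^j\|_M\le\|a\|_M$.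

*Proof.* Let $\|a\|_M\le1$. All entries $a_jc^j_i$ have modulus at most $1$, and by (A2) $\sum_{j,i}M(|a_jc^j_i|)\le\sum_jM(|a_j|)\sum_iM(|c^j_i|)\le1$. $\square$

**Lemma 5.3 (grouping by $\rho$).** If the $D_l$ are disjoint finite sets, then $\|(\rho(a|_{D_l}))_l\|_M\le\|a\|_M$.

*Proof.* Let $\|a\|_M\le1$ and $r_l=\rho(a|_{D_l})$. We show $r_l\le1$ and $M(r_l)\le\sum_{j\in D_l}M(|a_j|)$; then sum over $l$. If $q=\infty$, $r_l=\max_{D_l}|a_j|$ and both are clear. If $q<\infty$, $M(t)/t^q$ is nonincreasing with value $1$ at $1$, so $M(t)\ge t^q$ and $r_l^q\le\sum_{D_l}M(|a_j|)\le1$. If $r_l>0$, then, since $|a_j|\le r_l$ on $D_l$,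
$$M(r_l)=\sum_{j\in D_l}|a_j|^q\,\frac{M(r_l)}{r_l^q}\le\sum_{j\in D_l,\ a_j\ne0}|a_j|^q\,\frac{M(|a_j|)}{|a_j|^q}=\sum_{j\in D_l}M(|a_j|).\qquad\square$$

**Lemma 5.4 (small coefficients see only $\rho$).** For every $N$ there is $R_0(N)$ such that, if $c^1,\dots,c^N$ are disjointly supported with $\|c^j\|_M\le1$, $\|\beta\|_*\le1$ and $\|\beta\|_\infty\le1/R_0(N)$, then $|\langle\beta,\sum_{j\le N}a_jc^j\rangle|\le4\rho(a)$ for all $a\in\mathbb R^N$.

*Proof.* We may assume $\rho(a)=1$, so $|a_j|\le1$. Let $\eta\in(0,1]$ be chosen below, depending only on $N$ and $M$, and let $R_0(N)\ge N/M(\eta)$.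

*Large entries.* As $\sum_iM(|c_i^j|)\le1$, each $c^j$ has at most $1/M(\eta)$ entries of modulus above $\eta$, all of modulus at most $1$. Together they contribute at most $N\cdot\frac1{M(\eta)}\cdot\frac1{R_0(N)}\le1$. Let $\hat c^j$ be the rest of $c^j$, with entries of modulus at most $\eta$.

*Rest, $q<\infty$.* Let $\tau=\frac1{N+1}$ and take $\eta$ from (A3). The indices with $|a_j|<\tau$ contribute at most $\sum|a_j|\,|\langle\beta,\hat c^j\rangle|\le N\tau\le1$. For the others, (A3) gives
$$\sum_{|a_j|\ge\tau}\sum_iM(|a_j\hat c^j_i|)\le2\sum_j|a_j|^q\sum_iM(|c^j_i|)\le2 .$$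
By convexity $M(t/2)\le\frac12M(t)$, so $\sum_{|a_j|\ge\tau}a_j\hat c^j$ has $\|\cdot\|_M\le2$ and contributes at most $2$. The total is at most $4$.

*Rest, $q=\infty$.* Choose $\eta$ with $M(t/2)\le M(t)/N$ for $t\le\eta$. Then $\sum_{j,i}M(|a_j\hat c^j_i|/2)\le\frac1N\sum_{j,i}M(|c^j_i|)\le1$, so the rest has norm at most $2$. The total is at most $3$. $\square$

## 6. The lower estimate: every block sequence carries a VFG sequence

**Proposition 6.1.** Every normalized block sequence $(x_j)$ in $X$ has a subsequence $(x_{j_r})$ such that, for some $\delta>0$, $\|\sum_ra_rx_{j_r}\|\ge\delta\|a\|_M$ for all $a\in c_{00}$.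

**Step 1: what suffices.** This step reduces the claim to finding good functionals. It suffices to find $\delta'>0$, a subsequence, and an infinite VFG sequence $(f_r,s_r)$ with $\operatorname{supp}f_r\subset\operatorname{supp}x_{j_r}$ and $f_r(x_{j_r})\ge\delta'$. Indeed, for $a\ne0$ take $b$ from (4) with $\|b\|_*\le1$, $\operatorname{supp}b\subset\operatorname{supp}a$, $a_rb_r\ge0$, $\sum a_rb_r=\|a\|_M$. By Lemma 4.2(1), $\frac12\sum_{b_r\ne0}b_rf_r$ is a functional in $W$. There are no cross terms, so
$$\Big\|\sum_ra_rx_{j_r}\Big\|\ge\tfrac12\sum_ra_rb_rf_r(x_{j_r})\ge\tfrac{\delta'}2\|a\|_M .$$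

**Step 2: large coordinates.** This disposes of the trivial case. If $\|x_j\|_\infty\not\to0$, there are $\delta'>0$, infinitely many $j$ and coordinates $i_j$ with $|e_{i_j}^*(x_j)|\ge\delta'$. The functionals $\pm e_{i_j}^*$ have size $\infty$ and form a VFG sequence.

**Step 3: functionals of arbitrarily large size do not die out.** Now let $\|x_j\|_\infty\to0$. We show that functionals of huge size still act on the $x_j$. Put
$$\nu_m(x)=\sup\{|f(x)|:(f,s)\in W\text{ composite},\ s\ge m\},\qquad\delta_m=\limsup_j\nu_m(x_j),\qquad\delta_\infty=\inf_m\delta_m=\lim_m\delta_m .$$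
*Claim: $\delta_\infty>0$.* Suppose $\delta_\infty=0$. Choose $m_0$ with $\delta_{m_0}<\frac18$, put $n_0=\max\{1,n(1/m_0)\}$ with $n(\cdot)$ from Lemma 5.1, and choose $m_1$ with $\delta_{m_1}<\frac1{8n_0}$. For all large $j$,
$$\nu_{m_0}(x_j)<\tfrac18,\qquad\nu_{m_1}(x_j)<\tfrac1{8n_0},\qquad\|x_j\|_\infty<\tfrac1{8n_0},\qquad\min\operatorname{supp}x_j\ge m_1 .$$
Fix such a $j$ and a composite $f=\frac12\sum b_lf_l$. Let $B=\{l:|b_l|>1/m_0\}$; by Lemma 5.1, $|B|\le n_0$. Let $l_0$ be the first $l$ with $\operatorname{supp}f_l\cap\operatorname{supp}x_j\ne\emptyset$ (if there is none, $f(x_j)=0$). Terms with $l<l_0$ vanish at $x_j$.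

* The small coefficients: $\frac12\sum_{l\notin B}b_lf_l$ is zero or composite of size at least $m_0$, so it contributes at most $\frac18$.
* The term $l_0$, if $l_0\in B$, contributes at most $\frac12|b_{l_0}|\,\|x_j\|\le\frac12$.
* If $l\in B$ and $l>l_0$, then $s_l>\max\operatorname{supp}f_{l-1}\ge\max\operatorname{supp}f_{l_0}\ge\min\operatorname{supp}x_j\ge m_1$. So $f_l$ is some $\pm e_i^*$ or is composite of size at least $m_1$, and $|f_l(x_j)|\le\frac1{8n_0}$. Together these terms contribute at most $\frac12n_0\frac1{8n_0}=\frac1{16}$.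

So $|f(x_j)|\le\frac18+\frac12+\frac1{16}=\frac{11}{16}$ for every composite $f$, and $|e_i^*(x_j)|\le\frac18$ for all $i$. Hence $\|x_j\|\le\frac{11}{16}<1$, a contradiction.

**Step 4: selection.** We extract the VFG sequence. Since $\delta_m\ge\delta_\infty$ for all $m$, we can choose inductively $j_1<j_2<\cdots$ and composite $(f_r,s_r)$ with $|f_r(x_{j_r})|>\delta_\infty/2$ and, for $r\ge2$, $s_r>\max\operatorname{supp}x_{j_{r-1}}$: apply $\delta_m>\delta_\infty/2$ with $m>\max\operatorname{supp}x_{j_{r-1}}$. Restrict $f_r$ to $\operatorname{supp}x_{j_r}$; by Lemma 4.2(2) the restriction is in $W$ with a size that is not smaller. Change the sign of $f_r$ if necessary. Then $f_1<f_2<\cdots$, and the size of $f_r$ exceeds $\max\operatorname{supp}x_{j_{r-1}}\ge\max\operatorname{supp}f_{r-1}$, so the sequence is VFG. Step 1 applies with $\delta'=\delta_\infty/2$. $\square$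

## 7. The upper estimate: large sizes see only $\ell_q$

**Proposition 7.1.** For every $N$ there is $R=R(N)$ such that for all blocks $x_1<\dots<x_N$ with $\|x_j\|\le1$ and $\min\operatorname{supp}x_1\ge R$, and all $a\in\mathbb R^N$: $\|\sum_{j\le N}a_jx_j\|\le11\|a\|_M$.

Let $R=\max\{N^2,R_0(N)\}$ with $R_0(N)$ from Lemma 5.4. Let $\|a\|_M\le1$ and $y=\sum a_jx_j$. We say that $f$ *meets* $x_j$ if their supports intersect, and put $D(f)=\{j:f\text{ meets }x_j\}$.

**Step (a): functionals that meet several blocks are few and almost disjoint.** This is combinatorics of successive supports. *If $g_1<g_2<\cdots$ each meet at least two of the $x_j$, then $D(g_m)\cap D(g_{m'})=\emptyset$ whenever $m'\ge m+2$.* Indeed, if $j$ is in both sets, then $\operatorname{supp}g_{m+1}$ lies strictly between two points of $\operatorname{supp}x_j$. The supports of the other $x_i$ lie entirely to the left or to the right of $\operatorname{supp}x_j$, so $g_{m+1}$ meets at most $x_j$, a contradiction. Hence the odd-indexed $g$'s have pairwise disjoint sets $D(g_m)$,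 and so do the even-indexed ones. Each set has at least two elements, so there are at most $2\cdot\frac N2=N$ such $g$'s.

**Step (b): a functional of size above $R$ sees only $\rho$.** This replaces the product $\varphi(n)\varphi(N)$ that overshot in Section 3. *If $(f,s)\in W$ is composite with $s>R$ and $D=D(f)\ne\emptyset$, then*
$$|f(y)|\le\tfrac92\,\rho(a|_D).\tag{6}$$
Write $f=\frac12\sum_m\beta_mg_m$ with $(g_m)$ VFG (with suitable sizes), $\|\beta\|_*\le1$ and $\|\beta\|_\infty=1/s<1/R$. As the $g_m$ have disjoint supports and $\beta_m\ne0$, $D(g_m)\subset D$ for all $m$.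

By (a), at most $N$ of the $g_m$ meet at least two of the $x_j$. For each of these, $|g_m(y)|\le\sum_{j\in D}|a_j|\le N\rho(a|_D)$, so together they contribute at most $\frac12\cdot N\cdot\frac1R\cdot N\rho(a|_D)\le\frac12\rho(a|_D)$.

For $j\in D$ let $L_j$ be the set of $m$ for which $g_m$ meets exactly $x_j$, and $c^j=(\frac12g_m(x_j))_{m\in L_j}$. By Lemma 4.2(1),(4), $\|c^j\|_M\le1$, and the $c^j$ are disjointly supported. These $g_m$ contribute $\langle\beta,\sum_{j\in D}a_jc^j\rangle$, of modulus at most $4\rho(a|_D)$ by Lemma 5.4 (put $c^j=0$ for $j\notin D$ and use $a|_D$). The remaining $g_m$ meet no $x_j$. This proves (6).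

**Step (c): $|f(y)|\le11$ for all $(f,s)\in W_k$, by induction on $k$.** This completes the proof. For $k=0$, $e_i^*$ meets at most one $x_j$, so $|e_i^*(y)|\le\max_j|a_j|\,\|x_j\|_\infty\le1$. Let $f=\frac12\sum b_lf_l$ be composite, with $(f_l,s_l)$ VFG in $W_{k-1}$. Only those $l$ with $D(f_l)\ne\emptyset$ matter. Let $l_0$ be the first of them. For the others, $s_l>\max\operatorname{supp}f_{l-1}\ge\max\operatorname{supp}f_{l_0}\ge\min\operatorname{supp}x_1\ge R$.

* *The term $l_0$* contributes at most $\frac12\cdot11$, by the induction hypothesis and $|b_{l_0}|\le1$.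
* *Exactly one block.* For each $j$ let $I_j$ be the set of $l>l_0$ for which $f_l$ meets exactly $x_j$, and $c^j=(\frac12f_l(x_j))_{l\in I_j}$. By Lemma 4.2(1),(4), $\|c^j\|_M\le1$. By Lemma 5.2, $\|\sum a_jc^j\|_M\le1$, so the contribution $\langle b,\sum_ja_jc^j\rangle$ has modulus at most $1$.
* *At least two blocks.* Let $J$ be the set of $l>l_0$ for which $f_l$ meets at least two $x_j$'s. Such an $f_l$ is not $\pm e_i^*$, so it is composite, of size $s_l>R$, and $|f_l(y)|\le\frac92\rho(a|_{D(f_l)})$ by (6). By (a), $J$ splits into two families, within each of which the sets $D(f_l)$ are disjoint. By duality and Lemma 5.3, each family $J'$ contributes at most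
$$\tfrac12\cdot\tfrac92\sum_{l\in J'}|b_l|\,\rho(a|_{D(f_l)})\le\tfrac94\big\|(\rho(a|_{D(f_l)}))_{l\in J'}\big\|_M\le\tfrac94 ,$$
so the total is at most $\frac92$.

The sum is at most $\frac{11}2+1+\frac92=11$. (The constant $11$ is the solution of $\frac K2+1+\frac92=K$.) $\square$

## 8. Reflexivity and uniqueness: proof of Theorem A

**Step 1: $(e_i)$ is shrinking.** If not, there is $x^*\in X^*$ whose norms on the tail spaces, the closed spans of $(e_i)_{i>n}$, do not tend to $0$. By density of finitely supported vectors there are $\varepsilon>0$ and a normalized block sequence $(x_j)$ with $x^*(x_j)\ge\varepsilon$ for all $j$. Taking $N$ of the $x_j$ far out, Proposition 7.1 gives $\varepsilon N\le11\|x^*\|\varphi(N)$. This holds for every $N$, contradicting $N/\varphi(N)\to\infty$.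

**Step 2: $(e_i)$ is boundedly complete.** If not, there is a divergent series $\sum c_ie_i$ with partial sums bounded by some $S$. As it is not Cauchy, there are $\varepsilon>0$ and blocks $v_1<v_2<\cdots$, each a sum of the $c_ie_i$ over an interval, with $\|v_j\|\ge\varepsilon$. Put $x_j=v_j/\|v_j\|$. By 1-unconditionality $\|\sum_{j\in F}x_j\|\le\frac1\varepsilon\|\sum_{j\in F}v_j\|\le\frac S\varepsilon$ for every finite $F$. But by Proposition 6.1 some subsequence satisfies $\|\sum_{r\le n}x_{j_r}\|\ge\delta\varphi(n)\to\infty$, a contradiction.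

**Step 3: conclusion.** By James' theorem, a space with a basis that is both shrinking and boundedly complete is reflexive; so $X_M$ is reflexive, and $(e_i)$ is a 1-unconditional basis by Lemma 4.2(3). Proposition 7.1 is (U) with $K=11$ and Proposition 6.1 is (L), both for $\|\cdot\|_E=\|\cdot\|_M$. By Proposition 1.2 every spreading model satisfies $\delta\|a\|_M\le\|\sum a_l\tilde x_l\|\le11\|a\|_M$ for some $\delta>0$, and $SP(X_M)$ is one point. By Section 2, $E_M$ is neither $c_0$ nor any $\ell_p$. $\blacksquare$

The same conclusion holds for every infinite-dimensional subspace $Y$ of $X_M$: it contains a normalized basic sequence, so $\emptyset\ne SP(Y)\subset SP(X_M)$.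

## 9. The excluded exponent: countably many spreading models and $\ell_1$

The fundamental functions in Theorem A have exponents $1/q$ with $q\in(1,\infty]$, where $1/\infty=0$; for each of them, even uniqueness of the spreading model does not force $c_0$ or any $\ell_p$. The endpoint $q=1$ cannot occur.

**Theorem B.** Let $SP(X)$ be countable. Then either $X$ admits an $\ell_1$ spreading model, or there is $s<1$ such that every spreading model $(\tilde x_i)$ generated by a normalized weakly null sequence satisfies $\|\sum_{i\le n}\tilde x_i\|=O(n^s)$.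

In other words, a countable $SP(X)$ forces an $\ell_1$ spreading model when the fundamental functions of the spreading models generated by normalized weakly null sequences are not all $O(n^s)$ for a common $s<1$.

As throughout, $X$ is infinite-dimensional. Let $SP(X)$ be countable and suppose that $X$ has no $\ell_1$ spreading model.

**Step 1: a dominating spreading model.** We reduce to one sequence. First, $X$ contains no copy of $\ell_1$: otherwise there is a normalized basic sequence $(y_i)$ with $\|\sum a_iy_i\|\ge c\sum|a_i|$ for some $c>0$, and by (2) this passes to a spreading model. Choose norm-one vectors with mutual distances at least $\frac12$. By Rosenthal's $\ell_1$ theorem some subsequence $(y_i)$ is weakly Cauchy. The differences $y_{2i}-y_{2i-1}$ are weakly null with norm at least $\frac12$; normalizing them keeps them weakly null. Since a normalized weakly null sequence has a basic subsequence, the set $SP_w(X)$ of spreading models generated by normalized weakly null sequences is nonempty, and it is countable. We use two results.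

* Androulakis–Odell–Schlumprecht–Tomczak-Jaegermann, "On the structure of the spreading models of a Banach space", Canad. J. Math. 57 (2005), 673–707: for every countable $\mathcal C\subset SP_w(X)$ some element of $SP_w(X)$ dominates every element of $\mathcal C$.
* Brunel–Sucheston: spreading models of normalized weakly null sequences are suppression 1-unconditional, that is, $\|\sum_{i\in A}a_i\tilde x_i\|\le\|\sum_ia_i\tilde x_i\|$ for every set $A$.

So there is $(\tilde e_i)\in SP_w(X)$, generated by a normalized weakly null sequence $(x_i)$, that dominates all of $SP_w(X)$. From here on $\varphi(n)=\|\sum_{i\le n}\tilde e_i\|$. It is nondecreasing, and $\varphi(1)=1$.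

**Step 2: $\varphi$ is submultiplicative up to a constant.** We show that *there is $C\ge1$ with $\varphi(kn)\le C\varphi(k)\varphi(n)$ for all $k,n$*. Otherwise, for each $r\in\mathbb N$ there are $k_r,n_r$ with $\varphi(k_rn_r)>8^r\varphi(k_r)\varphi(n_r)$. We encode all these pairs in one weakly null sequence, whose spreading model $(\tilde e_i)$ cannot dominate.

*Construction.* Choose finite sets
$$F^1_1<F^1_2<F^2_2<F^1_3<F^2_3<F^3_3<\cdots,\qquad|F^r_i|=k_r\ (r\le i),$$
and put $u^r_i=\varphi(k_r)^{-1}\sum_{h\in F^r_i}x_h$. By (2), $\|\sum_{h\in F}x_h\|\to\varphi(k_r)$ as $\min F\to\infty$ with $|F|=k_r$. So we can take $\min F^1_i$ so large that $\|u^r_i\|\le2$ for all $r\le i$. Put $z_i=\sum_{r\le i}2^{-r}u^r_i$. Then $\|z_i\|\le2$. For fixed $r$, $(u^r_i)_i$ is weakly null, because $|x^*(u_i^r)|\le\frac{k_r}{\varphi(k_r)}\max_{h\in F_i^r}|x^*(x_h)|\to0$. Moreover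
$$\Big\|\sum_{Q<r\le i}2^{-r}u^r_i\Big\|\le2^{1-Q}\tag{7}$$
for every $Q$. Hence $(z_i)$ is weakly null.

*Estimate.* Fix $N$, $r$ and $\Theta\ge r$. For $\Theta\le i_1<\dots<i_N$, (7) gives
$$\Big\|\sum_{l\le N}z_{i_l}\Big\|\ge\Big\|\sum_{l\le N}\sum_{r'\le\Theta}2^{-r'}u^{r'}_{i_l}\Big\|-N2^{1-\Theta}.$$
The first norm on the right involves $N\sum_{r'\le\Theta}k_{r'}$ of the $x_h$, a fixed number, with coefficients in a fixed order. As $i_1\to\infty$ it tends, by (2), to the norm of the corresponding combination of the $\tilde e_h$. Suppress all terms except those with $r'=r$: there remain $k_rN$ vectors $\tilde e_h$ with coefficient $2^{-r}\varphi(k_r)^{-1}$. By suppression 1-unconditionality and spreading, the limit is at least $2^{-r}\varphi(k_r)^{-1}\varphi(k_rN)$. Letting $\Theta\to\infty$,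
$$\liminf_{i_1\to\infty}\Big\|\sum_{l\le N}z_{i_l}\Big\|\ge2^{-r}\,\frac{\varphi(k_rN)}{\varphi(k_r)} .\tag{8}$$

*Contradiction.* With $N=r=1$, (8) gives $\liminf\|z_i\|\ge\frac12$. Pass to a subsequence that is basic, has $\|z_i\|\to\lambda\in[\frac12,2]$, and for which $(z_i/\|z_i\|)$ generates a spreading model $(\tilde z_i)\in SP_w(X)$. By (8) with $N=n_r$, for all $r$,
$$\Big\|\sum_{l\le n_r}\tilde z_l\Big\|=\frac1\lambda\lim_{i_1\to\infty}\Big\|\sum_{l\le n_r}z_{i_l}\Big\|\ge\tfrac12\,2^{-r}\,\frac{\varphi(k_rn_r)}{\varphi(k_r)}\ge\tfrac12\,2^{-r}8^r\varphi(n_r)=\tfrac12\,4^r\varphi(n_r).$$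
But $(\tilde e_i)$ dominates $(\tilde z_i)$, so the left side is at most $K\varphi(n_r)$ with $K$ independent of $r$, a contradiction.

**Step 3: the dichotomy.** Submultiplicativity turns one drop of $\varphi$ below $n/C$ into a power bound. Let $g=C\varphi$. Then $g\ge1$ is nondecreasing and $g(kn)\le C^2\varphi(k)\varphi(n)=g(k)g(n)$.

*Case I: $\varphi(n)\ge n/C$ for all $n$.* We derive an $\ell_1$ spreading model. Given $n$, take a norm-one functional $f$ with $f(\sum_{i\le n}\tilde e_i)=\varphi(n)\ge n/C$, and let $G=\{i\le n:f(\tilde e_i)\ge\frac1{2C}\}$. As $f(\tilde e_i)\le1$ for all $i$, we have $\frac nC\le|G|+\frac n{2C}$, so $|G|\ge\frac n{2C}$. Let $m\le|G|$ and $a_1,\dots,a_m\ge0$. Spreading the $m$ vectors to places in $G$ and applying $f$ gives $\|\sum_{i\le m}a_i\tilde e_i\|\ge\frac1{2C}\sum a_i$. As $n$ is arbitrary, this holds for every $m$. For real $a_i$, suppress the terms of one sign, keeping the sign for which $\sum|a_i|$ is larger; the kept terms are spread to initial places, and $\|\sum a_i\tilde e_i\|\ge\frac1{2C}\cdot\frac12\sum|a_i|=\frac1{4C}\sum|a_i|$.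 With the triangle inequality, $(\tilde e_i)$ is equivalent to the $\ell_1$ basis, contrary to assumption.

*Case II: $\varphi(n_0)<n_0/C$ for some $n_0$.* Since $\varphi(1)=1\ge\frac1C$, $n_0\ge2$. As $1\le g(n_0)<n_0$, we can write $g(n_0)=n_0^s$ with $0\le s<1$. For $n_0^k\le n<n_0^{k+1}$, where $k\ge0$,
$$g(n)\le g(n_0^{k+1})\le g(n_0)^{k+1}=n_0^s\,(n_0^k)^s\le n_0^s\,n^s .$$
Hence $\varphi(n)=O(n^s)$. Since $(\tilde e_i)$ dominates every element of $SP_w(X)$, every spreading model generated by a normalized weakly null sequence satisfies $\|\sum_{i\le n}\tilde x_i\|=O(n^s)$ with this $s$. $\blacksquare$
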